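\title{Effective test sets for indexed languages}

\begin{abstract}
A test set for a language $L$ is a finite subset $F\subseteq L$ such that any two homomorphisms of free monoids that agree on $F$ agree on $L$. We prove that a test set for $L(G)$ can be computed from any indexed grammar $G$. More generally, from $G$ and $d\ge 1$ one can compute a finite set $F_d\subseteq L(G)$ whose image under any homomorphism into $d\times d$ matrices over any field spans the same subspace as the image of $L(G)$. The proof attaches to each pair of a nonterminal and an index a finite set of words that captures all derivations up to linear span. Such sets exist by Hilbert's basis theorem, and their correctness is certified by finitely many polynomial identities, so they can be found by exhaustive search. We also give indexed grammars of size $O(n)$ all of whose test sets contain a word of length $2^{2^n}$.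
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $T$ be a finite alphabet and $T^*$ the free monoid of words over $T$, with empty word $\varepsilon$. A homomorphism $g\colon T^*\to\Delta^*$ into the free monoid over a finite alphabet $\Delta$ is determined by the words $g(a)$, $a\in T$, and these can be chosen freely. Two homomorphisms $g,h\colon T^*\to\Delta^*$ are \emph{equivalent on} a language $L\subseteq T^*$ if $g(w)=h(w)$ for all $w\in L$.

\begin{definition}\label{def:test}
A finite subset $F$ of a language $L\subseteq T^*$ is a \emph{test set} for $L$ if, for every finite alphabet $\Delta$ and every pair of homomorphisms $g,h\colon T^*\to\Delta^*$, the maps $g$ and $h$ are equivalent on $L$ if and only if they are equivalent on $F$.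
\end{definition}

One implication holds for every subset of $L$; the content is that agreement on $F$ forces agreement on $L$. If the words $g(a)$ and $h(a)$ are regarded as unknowns, each $w\in L$ gives a word equation $g(w)=h(w)$, and a test set is a finite subsystem with the same solutions as the whole system.

\begin{example}\label{ex:anbn}
The alphabet $T$ is a test set for $T^*$. For $L=\{a^nb^n:n\ge1\}$ the set $\{ab\}$ is not a test set: the homomorphisms $g\colon a\mapsto 0,\ b\mapsto 1$ and $h\colon a\mapsto 01,\ b\mapsto\varepsilon$ agree on $ab$ and send $aabb$ to $0011$ and $0101$. The set $\{ab,aabb\}$ is a test set. Indeed, let $g,h$ agree on it. By symmetry we may assume $|g(a)|\le|h(a)|$, and then agreement on $ab$ gives words $x,t,v$ with $g(a)=x$, $g(b)=tv$, $h(a)=xt$, $h(b)=v$. If $t=\varepsilon$, then $g=h$. Otherwise, agreement on $aabb$ reads $xxtvtv=xtxtvv$; canceling $x$ and $v$ leaves $xt\,vt=tx\,tv$, so $xt=tx$ and $vt=tv$. Words that commute with a nonempty word $t$ are powers of the shortest word of which $t$ is a power. Hence $g(a^nb^n)$ and $h(a^nb^n)$ are powers of one word, and they have the same length $n|xtv|$,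 so they are equal.
\end{example}

When $L$ is presented by a grammar, one asks whether a test set can be computed from the grammar. The following is known. A test set can be effectively constructed for every regular set and for every context-free language; more precisely, if a context-free grammar $G$ has $n$ nonterminals and $m$ is the maximal length of the right side of a production, then $\{w\in L(G):|w|\le m^{3n+1}\}$ is a test set for $L(G)$. On the other hand, given a context-sensitive grammar $G$, a test set for $L(G)$ cannot be effectively constructed.

Indexed grammars, recalled in Section~\ref{sec:grammars}, extend context-free grammars by attaching a stack of indices to each occurrence of a nonterminal. Conjecture~6.4 of \cite{hom} states that for every indexed language, given by an indexed grammar, a test set effectively exists: there is an algorithm which, given an indexed grammar $G$, constructs a finite test set for $L(G)$. A positive answer is plausible because, as in a context-free grammar, a step rewrites one symbol without looking at its neighbors. But the stacks are unbounded, so there are infinitely many symbols to keep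 track of, and a length bound of the context-free kind fails (Proposition~\ref{prop:lower}). We prove the conjecture.

\begin{theorem}\label{thm:test}
There is an algorithm which, given an indexed grammar $G$, constructs a finite test set $F\subseteq L(G)$ for $L(G)$.
\end{theorem}

In particular, it is decidable whether two given homomorphisms are equivalent on a given indexed language: compute $F$ and compare them on $F$.

Theorem~\ref{thm:test} follows from a statement about linear spans. For a field $k$, let $M_d(k)$ be the algebra of $d\times d$ matrices, regarded as a monoid under multiplication; a homomorphism $\alpha\colon T^*\to M_d(k)$ sends $\varepsilon$ to the identity matrix $1$ and is given by an arbitrary choice of the matrices $\alpha(a)$.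

\begin{theorem}\label{thm:span}
There is an algorithm which, given an indexed grammar $G$ with terminal alphabet $T$ and an integer $d\ge1$, constructs a finite set $F_d\subseteq L(G)$ such that for every field $k$ and every monoid homomorphism $\alpha\colon T^*\to M_d(k)$,
\[
\operatorname{span}_k\alpha(F_d)=\operatorname{span}_k\alpha(L(G)).
\]
\end{theorem}

For one fixed $\alpha$, at most $d^2$ words of $L(G)$ already span; the point is that a single computable set serves all $k$ and $\alpha$. For $d=1$ both spans are $0$ or $k$, and $\alpha(w)\neq0$ exactly when all letters of $w$ lie in $T'=\{a:\alpha(a)\ne0\}$. So the theorem says in this case that for every $T'\subseteq T$ the set $F_1$ meets $T'^*$ whenever $L(G)$ does. With $T'=T$ we see that the algorithm must, at the least, decide whether $L(G)$ is empty.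

A finite set with the spanning property exists for every language, by Hilbert's basis theorem (Remark~\ref{rem:exist}). The task is to recognize that a given finite set has the property. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:test} to the case $d=4$ of Theorem~\ref{thm:span}. Section~\ref{sec:idea} proves Theorem~\ref{thm:span} for context-free grammars by counting dimensions and shows on an example what replaces the count when indices are present. Section~\ref{sec:poly} introduces polynomial certificates for inclusions between subspaces. Section~\ref{sec:schemes} defines the finite objects to be searched for and shows that the search terminates, and Section~\ref{sec:complete} shows that its output is correct. Sections~\ref{sec:cons} and~\ref{sec:lower} contain further consequences and the lower bound; they are not needed for the conjecture.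

\section{Indexed grammars}\label{sec:grammars}

An \emph{indexed grammar} in the sense of Aho is a tuple $G=(N,T,I,P,S)$ in which $N$ (nonterminals), $T$ (terminals) and $I$ (indices) are disjoint finite sets and $S\in N$. Put $\Gamma=N\cup T$. A nonterminal $A$ carrying an index string $\theta\in I^*$ is written $A[\theta]$; the string $\theta$ is a stack whose top is at the left. We write $A[\varepsilon]=A$. Terminals carry no indices, and we use the convention $a[\theta]=a$ for $a\in T$. A \emph{sentential form} is a word whose letters are terminals and symbols $A[\theta]$. In particular, the words in $\Gamma^*$ are the sentential forms in which all index strings are empty.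

The finite set $P$ consists of productions $A\to X_1[\eta_1]\cdots X_k[\eta_k]$ with $k\ge0$, $A\in N$, $X_i\in\Gamma$, $\eta_i\in I^*$, and $\eta_i=\varepsilon$ if $X_i\in T$. Each index $f\in I$ comes with a finite set $P_f$ of \emph{index productions} $A\to X_1\cdots X_k$ with $A\in N$, $X_i\in\Gamma$. One step $\varphi\Rightarrow\psi$ replaces one letter of the sentential form $\varphi$, namely
\begin{itemize}
\item $A[\theta]$ by $X_1[\eta_1\theta]\cdots X_k[\eta_k\theta]$, if $A\to X_1[\eta_1]\cdots X_k[\eta_k]$ is in $P$, or
\item $A[f\theta]$ by $X_1[\theta]\cdots X_k[\theta]$, if $A\to X_1\cdots X_k$ is in $P_f$.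
\end{itemize}
Thus a production in $P$ copies the stack to every nonterminal on its right side and pushes $\eta_i$, while an index production pops the top index and copies the rest. The language of $G$ is $L(G)=\{w\in T^*:S\Rightarrow^*w\}$. For $I=\emptyset$ this is a context-free grammar.

\begin{example}\label{ex:grammar}
Let $N=\{S,B,D\}$, $T=\{a\}$, $I=\{s,z\}$, and
\[
P=\{S\to B[z],\ B\to B[s]\},\qquad P_s=\{B\to D,\ D\to DD\},\qquad P_z=\{D\to a\}.
\]
A derivation of a terminal word has the form
\[
S\Rightarrow B[z]\Rightarrow^*B[s^{n+1}z]\Rightarrow D[s^nz]\Rightarrow^*(D[z])^{2^n}\Rightarrow^*a^{2^n}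
\]
up to the order of the steps, so $L(G)=\{a^{2^n}:n\ge0\}$.
\end{example}

We shall describe derivations according to the index on top of the stack. The start symbol has an empty stack, and to avoid treating it separately we add a new index $\bot$ with $P_\bot=\emptyset$ and put $I_\bot=I\cup\{\bot\}$. From now on index strings lie in $I_\bot^*$, and $\Rightarrow$ refers to the augmented grammar. For a sentential form $\varphi$ and $\theta\in I_\bot^*$, let $\varphi[\theta]$ be obtained by appending $\theta$ at the bottom of every stack, that is, by replacing each letter $A[\zeta]$ by $A[\zeta\theta]$.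

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] Let $Z_1,\dots,Z_k$ be letters of sentential forms. If $Z_i\Rightarrow^*\psi_i$ for all $i$, then $Z_1\cdots Z_k\Rightarrow^*\psi_1\cdots\psi_k$. Conversely, if $Z_1\cdots Z_k\Rightarrow^*\psi$ in $n$ steps, then $\psi=\psi_1\cdots\psi_k$ with $Z_i\Rightarrow^*\psi_i$ in $n_i$ steps and $n_1+\dots+n_k=n$.
\item[(b)] If $\varphi\Rightarrow^*\psi$, then $\varphi[\theta]\Rightarrow^*\psi[\theta]$ for every $\theta\in I_\bot^*$.
\item[(c)] Let $A\in N$. If $A[\bot]\Rightarrow^*e$ with $e\in\Gamma^*$, then $e\in T^*$. For $w\in T^*$ we have $A[\bot]\Rightarrow^*w$ if and only if $A\Rightarrow^*w$ in $G$.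
\end{itemize}
\end{lemma}

\begin{proof}
(a) A step rewrites one letter, and whether it applies depends on that letter alone. So the derivations of the $\psi_i$ can be performed one after the other. Conversely, every letter in a derivation from $Z_1\cdots Z_k$ descends from exactly one $Z_i$, the descendants of $Z_i$ form a factor, and the steps applied to them form a derivation from $Z_i$.

(b) It suffices to treat one step. If it replaces $A[\zeta]$ by $X_1[\eta_1\zeta]\cdots X_k[\eta_k\zeta]$, the same production replaces $A[\zeta\theta]$ by $X_1[\eta_1\zeta\theta]\cdots X_k[\eta_k\zeta\theta]$. If it replaces $A[f\zeta]$ by $X_1[\zeta]\cdots X_k[\zeta]$, the same index production replaces $A[f\zeta\theta]$ by $X_1[\zeta\theta]\cdots X_k[\zeta\theta]$.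

(c) The index $\bot$ is never pushed, since all $\eta_i$ lie in $I^*$, and never popped, since $P_\bot=\emptyset$. So in a derivation from $A[\bot]$ every nonterminal has its index string in $I^*\bot$. A word in $\Gamma^*$ with this property contains no nonterminal. Deleting $\bot$ everywhere turns a derivation $A[\bot]\Rightarrow^*w$ into a derivation $A\Rightarrow^*w$ in $G$, and (b) with $\theta=\bot$ gives the converse.
\end{proof}

For $X\in\Gamma$ and $\zeta\in I_\bot^*$ put
\[
K_{X,\zeta}=\{e\in\Gamma^*: X[\zeta]\Rightarrow^*e\}.
\]
These are the results of derivations in which $\zeta$ has been consumed on every branch that still ends in a nonterminal. For $a\in T$ we have $K_{a,\zeta}=\{a\}$, and Lemma~\ref{lem:basic}(c) gives $K_{S,\bot}=L(G)$. In Example~\ref{ex:grammar},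
\begin{gather*}
K_{D,s}=\{DD\},\qquad K_{D,z}=\{a\},\qquad K_{D,\bot}=K_{B,\bot}=\emptyset,\\
K_{B,s}=\{D^{2^n}:n\ge0\},\qquad K_{B,z}=K_{S,s}=K_{S,z}=K_{S,\bot}=\{a^{2^n}:n\ge0\}.
\end{gather*}

\section{From test sets to spans of matrices}\label{sec:reduction}

Equality of words is not a linear condition, but it becomes one once words are represented faithfully by matrices.

\begin{lemma}\label{lem:embed}
For every finite alphabet $\Delta$ there is an injective monoid homomorphism $\rho\colon\Delta^*\to M_2(\mathbb Q)$.
\end{lemma}

\begin{proof}
Let $\Delta=\{c_1,\dots,c_q\}$. The homomorphism $\Delta^*\to\{0,1\}^*$ with $c_i\mapsto0^i1$ is injective, because a word is recovered from its image by cutting after each $1$. It remains to embed $\{0,1\}^*$. Send $0$ and $1$ to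
\[
Q_0=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad Q_1=\begin{pmatrix}1&0\\1&1\end{pmatrix}.
\]
Every product $M$ of these matrices has nonnegative entries and determinant $1$. If $M$ has rows $r_1,r_2$, then $Q_0M$ has rows $r_1+r_2,\ r_2$, and $Q_1M$ has rows $r_1,\ r_1+r_2$. So a product with leftmost factor $Q_0$ has its first row entrywise at least its second, and a product with leftmost factor $Q_1$ has its second row entrywise at least its first. Both cannot hold at once, for then the rows are equal and the determinant is $0$; and neither holds for the identity matrix. Hence the matrix determines whether the word is empty and, if it is not, what its first letter is. Since $Q_0$ and $Q_1$ are invertible, we can cancel the first factor and continue by induction on the length.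
\end{proof}

\begin{lemma}\label{lem:block}
Let $F\subseteq L\subseteq T^*$, let $k$ be a field and $d\ge1$, and suppose that $\operatorname{span}_k\alpha(F)=\operatorname{span}_k\alpha(L)$ for every homomorphism $\alpha\colon T^*\to M_{2d}(k)$. Then any two homomorphisms $\beta,\gamma\colon T^*\to M_d(k)$ that agree on $F$ agree on $L$.
\end{lemma}

\begin{proof}
The map
\[
\alpha(w)=\begin{pmatrix}\beta(w)&0\\0&\gamma(w)\end{pmatrix}
\]
is a homomorphism into $M_{2d}(k)$. For $1\le a,b\le d$ the linear functional $\ell_{ab}(M)=M_{ab}-M_{d+a,d+b}$ satisfies $\ell_{ab}(\alpha(w))=(\beta(w)-\gamma(w))_{ab}$. It vanishes on $\alpha(F)$, hence on the span of $\alpha(F)$, which contains $\alpha(L)$.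
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:test} from Theorem~\ref{thm:span}]
Let $F=F_4$, which is computed from $G$ alone. Let $g,h\colon T^*\to\Delta^*$ agree on $F$, and take $\rho$ as in Lemma~\ref{lem:embed}. By Lemma~\ref{lem:block} with $d=2$ and $k=\mathbb Q$, the homomorphisms $\rho\circ g$ and $\rho\circ h$ agree on $L(G)$. Since $\rho$ is injective, $g$ and $h$ agree on $L(G)$. The converse implication holds because $F\subseteq L(G)$.
\end{proof}

\section{Subspaces, and the idea of the proof}\label{sec:idea}

Fix $d\ge1$ and a field $k$. For subspaces $U,U'$ of $M_d(k)$ let $UU'$ be the span of all products $uu'$ with $u\in U$, $u'\in U'$. Because matrix multiplication is bilinear, $UU'$ is spanned by the products of elements of spanning sets of $U$ and $U'$. Consequently this product is associative, monotone for inclusion and distributive over arbitrary sums of subspaces, and $k\cdot1$ is a unit for it.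

A \emph{tuple} is a family $V=(V_X)_{X\in\Gamma}$ of subspaces of $M_d(k)$. For a word and for a set $H\subseteq\Gamma^*$ put
\[
V(X_1\cdots X_m)=V_{X_1}\cdots V_{X_m},\qquad V(\varepsilon)=k\cdot1,\qquad V(H)=\sum_{e\in H}V(e),
\]
so that $V(\emptyset)=0$. Then $V(ee')=V(e)V(e')$, and by distributivity
\begin{equation}\label{eq:mult}
V(H_1H_2)=V(H_1)V(H_2)\qquad(H_1,H_2\subseteq\Gamma^*).
\end{equation}
A homomorphism $\alpha\colon T^*\to M_d(k)$ gives the tuple $V^\alpha$ with $V^\alpha_a=k\,\alpha(a)$ for $a\in T$ and $V^\alpha_A=0$ for $A\in N$. It satisfies
\begin{equation}\label{eq:alpha}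
V^\alpha(H)=\operatorname{span}_k\alpha(H)\qquad(H\subseteq T^*).
\end{equation}

\subsection*{The context-free case}
Let $I=\emptyset$ and $n=|N|$. Define finite sets $H^{(i)}_X\subseteq T^*$ by $H^{(i)}_a=\{a\}$ for $a\in T$, $H^{(0)}_A=\emptyset$, and
\[
H^{(i+1)}_A=\bigcup_{A\to X_1\cdots X_k}H^{(i)}_{X_1}\cdots H^{(i)}_{X_k}.
\]
Then $H^{(i)}_A$ is the set of words with a derivation tree from $A$ of height at most $i$, so these sets increase with $i$ and $\bigcup_iH^{(i)}_S=L(G)$. Given $\alpha$, let $W^{(i)}$ be the tuple $W^{(i)}_X=\operatorname{span}_k\alpha(H^{(i)}_X)$. By \eqref{eq:mult} and \eqref{eq:alpha},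
\[
W^{(i+1)}_A=\sum_{A\to X_1\cdots X_k}W^{(i)}_{X_1}\cdots W^{(i)}_{X_k}.
\]
So $W^{(i+1)}$ is determined by $W^{(i)}$, and the first repetition $W^{(i)}=W^{(i+1)}$ in the increasing chain is final. Until then $\sum_{A}\dim W^{(i)}_A$ increases strictly; it starts at $0$ and is at most $nd^2$. Hence $F_d=H^{(nd^2)}_S$ satisfies Theorem~\ref{thm:span}. If right sides have length at most $m\ge1$, the words in $H^{(i)}_A$ have length at most $m^i$, so $d=4$ gives a test set of words of length at most $m^{16n}$, a weaker form of the bound quoted in the introduction.

\subsection*{What changes with indices}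
Now one subspace is needed for each of the infinitely many symbols $A[\theta]$, and the dimension count gives nothing. The way out is to describe the effect of a single index. Consider a derivation $A[f\theta]\Rightarrow^*w$ of a terminal word, and cut each branch of its tree at the point where the displayed $f$ is popped. This reorders the derivation as $A[f\theta]\Rightarrow^*e[\theta]\Rightarrow^*w$ with $e\in K_{A,f}$, and the first part does not look at $\theta$. So $f$ acts as an operator on tuples: if $V_X$ is the span attached to $X[\theta]$ for each $X$, then $V(K_{A,f})$ is the span attached to $A[f\theta]$. There are only finitely many such operators. (This picture guides the definitions; the proofs below do not rely on it.)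

In Example~\ref{ex:grammar} the operator of $s$ sends a tuple with $V_D=U$ to one whose $B$-component is $\sum_{i\ge0}U^{2^i}$. We want to replace this infinite sum by a finite one,
\[
\Sigma_m(U)=U+U^2+U^4+\dots+U^{2^m},
\]
and to recognize a value of $m$ that suffices. For a single $U$, a repetition in the chain $\Sigma_0(U)\subseteq\Sigma_1(U)\subseteq\cdots$ proves nothing. Take $d=3$, $k=\mathbb Q$, and $U=\mathbb Qx$ with $x=\operatorname{diag}(1,2,-3)$. Since $t^4-7t^2+6t=t(t-1)(t-2)(t+3)$, we have $x^4=7x^2-6x$ and $\Sigma_2(U)=\Sigma_1(U)$. But $x^8\notin\Sigma_1(U)$: in a relation $x^8=\mu x+\nu x^2$ the first two diagonal entries give $\mu+\nu=1$ and $2\mu+4\nu=256$, so $\mu=-126$ and $\nu=127$, and the third would give $6561=378+1143=1521$.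

Suppose, however, that $\Sigma_{m+1}(U)=\Sigma_m(U)$ for \emph{every} subspace $U$ of $M_d(k)$. Then $U^{2^{m+j}}\subseteq\Sigma_m(U)$ for all $U$ and all $j\ge1$. The case $j=1$ is the hypothesis, and the statement for $j$, applied to $U^2$ in place of $U$, gives
\[
U^{2^{m+j+1}}=(U^2)^{2^{m+j}}\subseteq\Sigma_m(U^2)=U^2+\dots+U^{2^{m+1}}\subseteq\Sigma_{m+1}(U)=\Sigma_m(U).
\]
Passing from $U$ to $U^2$ is the effect of one more $s$ lower in the stack. A repetition that holds for all subspaces holds whatever lies below the top index, and this makes it final.

Two questions remain. Why does a repetition valid for all tuples and all fields ever occur, and how can an algorithm verify it? Both are answered by translating inclusions of subspaces into membership in polynomial ideals.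

\section{Polynomial certificates for inclusions}\label{sec:poly}

Let $w\in\Gamma^*$ and $H\subseteq\Gamma^*$. We want a finitely checkable reason why $V(w)\subseteq V(H)$ for all $k$ and $V$. Two facts of linear algebra parametrize the problem by finitely many scalars. First, each $V_X$ is spanned by $d^2$ matrices, with repetitions and zeros allowed. Second, a subspace $U$ of $M_d(k)$ is the intersection of the kernels of the linear functionals that vanish on $U$, and every functional has the form $\ell(M)=\sum_{a,b}\ell_{ab}M_{ab}$ with $\ell_{ab}\in k$. We replace all these scalars by variables, and take coefficients in $\mathbb Z$ so that one certificate serves every field.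

For $X\in\Gamma$ and $1\le i\le d^2$ let $y_{X,i}$ be a $d\times d$ matrix whose entries are independent commuting variables, and let $\lambda_{ab}$ $(1\le a,b\le d)$ be further variables. Let $\mathcal R=\mathbb Z[y,\lambda]$ be the polynomial ring in these finitely many variables. For $w=X_1\cdots X_m\in\Gamma^*$ and $j=(j_1,\dots,j_m)\in\{1,\dots,d^2\}^m$ put
\[
p_{w,j}=\sum_{a,b}\lambda_{ab}\,\bigl(y_{X_1,j_1}y_{X_2,j_2}\cdots y_{X_m,j_m}\bigr)_{ab}\in\mathcal R,
\]
where the empty product is the identity matrix. For $H\subseteq\Gamma^*$ let $J(H)$ be the ideal of $\mathcal R$ generated by all $p_{e,j}$ with $e\in H$ and $j\in\{1,\dots,d^2\}^{|e|}$.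

\begin{definition}\label{def:prec}
We write $w\preceq H$ if $p_{w,j}\in J(H)$ for all $j\in\{1,\dots,d^2\}^{|w|}$.
\end{definition}

The relation depends on $d$ but on no field, and $w\in H$ implies $w\preceq H$. For $d=1$ there is one variable $y_X$ for each $X$ and one variable $\lambda$, and $p_w=\lambda y_{X_1}\cdots y_{X_m}$ is a monomial. A monomial lies in an ideal generated by monomials only if one of them divides it, so in this case $w\preceq H$ means that some $e\in H$ contains each letter at most as often as $w$ does.

\begin{lemma}\label{lem:sem}
If $w\preceq H$, then $V(w)\subseteq V(H)$ for every field $k$ and every tuple $V$ of subspaces of $M_d(k)$.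
\end{lemma}

\begin{proof}
Choose $v_{X,1},\dots,v_{X,d^2}$ spanning $V_X$ for each $X$, and let $\ell(M)=\sum\ell_{ab}M_{ab}$ be a functional that vanishes on $V(H)$. Substituting the entries of $v_{X,i}$ for those of $y_{X,i}$ and $\ell_{ab}$ for $\lambda_{ab}$ defines a ring homomorphism $\pi\colon\mathcal R\to k$ with
\[
\pi(p_{Y_1\cdots Y_r,\,j})=\ell(v_{Y_1,j_1}\cdots v_{Y_r,j_r})
\]
for every word $Y_1\cdots Y_r$ and every $j$. For words in $H$ the product on the right lies in $V(H)$, so $\pi$ kills the generators of $J(H)$, and therefore $J(H)$, and therefore all $p_{w,j}$. Thus $\ell$ vanishes on the products $v_{X_1,j_1}\cdots v_{X_m,j_m}$, where $w=X_1\cdots X_m$, and these span $V(w)$. Since $\ell$ was an arbitrary functional vanishing on $V(H)$, we get $V(w)\subseteq V(H)$.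
\end{proof}

We do not need a converse. What we need is that the relation $\preceq$ holds often enough, and this is supplied by Hilbert's basis theorem: every ideal of a polynomial ring in finitely many variables over $\mathbb Z$ is finitely generated.

\begin{lemma}\label{lem:finite}
Every $H\subseteq\Gamma^*$ has a finite subset $H_0$ such that $w\preceq H_0$ for all $w\in H$.
\end{lemma}

\begin{proof}
The ideal $J(H)$ has finitely many generators, and each of them is a finite combination of polynomials $p_{e,j}$ with $e\in H$. Let $H_0$ be the finite set of words $e$ that occur. Then $J(H_0)=J(H)$, and this ideal contains $p_{w,j}$ for all $w\in H$ and all $j$.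
\end{proof}

\begin{remark}\label{rem:exist}
Let $L\subseteq T^*$ be any language and $F=H_0$ for $H=L$. Lemma~\ref{lem:sem} for the tuples $V^\alpha$ and \eqref{eq:alpha} give $\operatorname{span}_k\alpha(F)=\operatorname{span}_k\alpha(L)$ for all $k$ and $\alpha$, and for $d=4$ the argument of Section~\ref{sec:reduction} shows that $F$ is a test set for $L$. This is not an algorithm even when $L$ can be enumerated: the ideals $J(H)$ of the finite initial parts $H$ of the enumeration eventually stop growing, but nothing signals when. The signal has to come from the grammar.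
\end{remark}

\section{Good schemes}\label{sec:schemes}

We look for finite subsets $E_{A,f}$ of the sets $K_{A,f}$, together with finitely many conditions expressing that they are closed, up to $\preceq$, under the productions of $G$. A production in $P$ applied to $A[f]$ creates symbols $X_i[\eta_if]$ with longer stacks, so the data for single indices must first be extended to strings. This is done as in a derivation: consume the top index, then let each letter of the result consume the rest.

\begin{definition}\label{def:scheme}
A \emph{scheme} is a family $E=(E_{A,f})_{A\in N,\,f\in I_\bot}$ of finite subsets of $\Gamma^*$. It is extended to all $X\in\Gamma$ and all nonempty $\zeta\in I_\bot^*$ by induction on $|\zeta|$: put $E_{a,\zeta}=\{a\}$ for $a\in T$ and, for $A\in N$, $f\in I_\bot$ and nonempty $\zeta'$,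
\[
E_{A,f\zeta'}=\bigcup_{Y_1\cdots Y_r\in E_{A,f}}E_{Y_1,\zeta'}\cdots E_{Y_r,\zeta'},
\]
where the empty product ($r=0$) is $\{\varepsilon\}$.
\end{definition}

The sets $E_{X,\zeta}$ are finite and computable from $E$, $X$ and $\zeta$.

\begin{definition}\label{def:good}
A scheme $E$ is \emph{good} (for $G$ and $d$) if the following hold.
\begin{itemize}
\item[(S)] $E_{A,f}\subseteq K_{A,f}$ for all $A\in N$ and $f\in I_\bot$.
\item[(C1)] For every $f\in I$ and every $A\to X_1\cdots X_k$ in $P_f$: $X_1\cdots X_k\preceq E_{A,f}$.
\item[(C2)] For every $f\in I_\bot$ and every $A\to X_1[\eta_1]\cdots X_k[\eta_k]$ in $P$: $w\preceq E_{A,f}$ for every $w\in E_{X_1,\eta_1f}\cdots E_{X_k,\eta_kf}$.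
\end{itemize}
\end{definition}

Condition (S), soundness, keeps the scheme from being too large, and the closure conditions (C1) and (C2) keep it from being too small. Neither part suffices alone: the scheme of empty sets is sound, and for $d=1$ the scheme with all $E_{A,f}=\{\varepsilon\}$ satisfies (C1) and (C2) for every grammar, because $p_\varepsilon=\lambda$ divides every $p_w$.

\begin{example}\label{ex:scheme}
For the grammar of Example~\ref{ex:grammar} and $m\ge0$ let
\begin{gather*}
E_{D,s}=\{DD\},\qquad E_{D,z}=\{a\},\qquad E_{D,\bot}=E_{B,\bot}=\emptyset,\\
E_{B,s}=\{D^{2^i}:0\le i\le m\},\qquad E_{B,z}=E_{S,s}=E_{S,z}=E_{S,\bot}=\{a^{2^i}:0\le i\le m\}.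
\end{gather*}
This scheme is sound, and (C1) holds because $D\in E_{B,s}$, $DD\in E_{D,s}$ and $a\in E_{D,z}$. For $S\to B[z]$ and any $f$ we have $E_{B,zf}=E_{B,z}=E_{S,f}$, since $E_{B,z}$ consists of terminal words. For $B\to B[s]$ we substitute $E_{D,f}$ for each $D$ in the words of $E_{B,s}$ and find
\[
E_{B,s\bot}=\emptyset,\qquad E_{B,sz}=E_{B,z},\qquad E_{B,ss}=\{D^{2^{i+1}}:0\le i\le m\}.
\]
So the scheme is good if and only if $D^{2^{m+1}}\preceq\{D,D^2,\dots,D^{2^m}\}$, which is the polynomial form of the condition $\Sigma_{m+1}(U)=\Sigma_m(U)$ of Section~\ref{sec:idea}. For $d=1$ it holds with $m=0$, the certificate being $\lambda y_D^2=y_D\cdot\lambda y_D$. For $d=3$ it fails with $m=1$, by Lemma~\ref{lem:sem} applied to $V_D=\mathbb Qx^2$ with $x=\operatorname{diag}(1,2,-3)$: the matrix $x^8$ is not in the span of $x^2$ and $x^4$, which is contained in the span of $x$ and $x^2$.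
\end{example}

To show that good schemes exist we take the finite sets of Lemma~\ref{lem:finite}. The words to be tested in (C2) are built from these sets by the recursion of Definition~\ref{def:scheme}, so we first check that the recursion preserves soundness.

\begin{lemma}\label{lem:sound}
If $E$ satisfies \textup{(S)}, then $E_{X,\zeta}\subseteq K_{X,\zeta}$ for all $X\in\Gamma$ and all nonempty $\zeta\in I_\bot^*$.
\end{lemma}

\begin{proof}
Induction on $|\zeta|$. For $X\in T$ both sets are $\{X\}$, and for $X\in N$ and $|\zeta|=1$ the claim is (S). Let $X\in N$ and $\zeta=f\zeta'$ with $\zeta'$ nonempty, and let $v\in E_{X,\zeta}$. Then $v=v_1\cdots v_r$ with $Y_1\cdots Y_r\in E_{X,f}$ and $v_i\in E_{Y_i,\zeta'}$. By (S), $X[f]\Rightarrow^*Y_1\cdots Y_r$, and by induction $Y_i[\zeta']\Rightarrow^*v_i$. Parts (b) and (a) of Lemma~\ref{lem:basic} give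
\[
X[f\zeta']\Rightarrow^*Y_1[\zeta']\cdots Y_r[\zeta']\Rightarrow^*v_1\cdots v_r=v.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:exist}
For every $G$ and $d$ there is a good scheme.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:finite} choose finite sets $E_{A,f}\subseteq K_{A,f}$ with $w\preceq E_{A,f}$ for all $w\in K_{A,f}$. Then (S) holds, and it suffices to show that the words tested in (C1) and (C2) lie in $K_{A,f}$. In (C1), $A[f]\Rightarrow X_1\cdots X_k$. In (C2), let $w=w_1\cdots w_k$ with $w_i\in E_{X_i,\eta_if}$. By Lemma~\ref{lem:sound}, $X_i[\eta_if]\Rightarrow^*w_i$, so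
\[
A[f]\Rightarrow X_1[\eta_1f]\cdots X_k[\eta_kf]\Rightarrow^*w_1\cdots w_k=w.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:search}
There is an algorithm that finds a good scheme, given $G$ and $d$.
\end{lemma}

\begin{proof}
Let $E$ be a scheme. Since $N$, $I$, $P$, the sets $P_f$ and the sets $E_{X,\zeta}$ are finite, (C1) and (C2) consist of finitely many requirements $w\preceq E_{A,f}$, and their list is computable from $G$ and $E$. A \emph{witness} for $E$ consists of
\begin{itemize}
\item for each $A$, $f$ and $e\in E_{A,f}$, a sequence of sentential forms that is a derivation $A[f]\Rightarrow^*e$;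
\item for each requirement $w\preceq E_{A,f}$ and each $j\in\{1,\dots,d^2\}^{|w|}$, polynomials $q_{e,j'}\in\mathcal R$ with $p_{w,j}=\sum_{e\in E_{A,f}}\sum_{j'}q_{e,j'}\,p_{e,j'}$.
\end{itemize}
A scheme is good if and only if it has a witness. Whether given finite data form a witness is decidable: check each step of each derivation against the productions, and expand both sides of each identity and compare integer coefficients. Enumerate all pairs of a scheme and a candidate witness, and stop at the first valid pair. By Lemma~\ref{lem:exist} the search terminates.
\end{proof}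

Termination rests on Hilbert's basis theorem, and the argument gives no bound on the time the search takes.

\section{Good schemes capture all derivations}\label{sec:complete}

The scheme found by the search need not be the one constructed in Lemma~\ref{lem:exist}; all we know is that it is good. We must show that (C1) and (C2), which speak of one production and one index, control derivations with arbitrary stacks. For this we turn the scheme into the operators of Section~\ref{sec:idea}.

Let $E$ be a good scheme and $k$ a field. For $f\in I_\bot$ and a tuple $V$ define the tuple $\Psi_f(V)$ by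
\[
\Psi_f(V)_a=V_a\quad(a\in T),\qquad\Psi_f(V)_A=V(E_{A,f})\quad(A\in N).
\]
Put $\Psi_\varepsilon=\mathrm{id}$ and $\Psi_{f_1\cdots f_m}=\Psi_{f_1}\circ\dots\circ\Psi_{f_m}$. Then $\Psi_{\zeta\theta}=\Psi_\zeta\circ\Psi_\theta$, so the bottom of the stack acts first, and $\Psi_\zeta(V)_a=V_a$ for all terminals $a$. Composition of operators matches the recursion of Definition~\ref{def:scheme}.

\begin{lemma}\label{lem:compose}
For all nonempty $\zeta\in I_\bot^*$, all $X\in\Gamma$ and all tuples $V$, we have $\Psi_\zeta(V)_X=V(E_{X,\zeta})$.
\end{lemma}

\begin{proof}
Induction on $|\zeta|$. For $X\in T$ both sides are $V_X$, and for $X\in N$ and $|\zeta|=1$ this is the definition. Let $X\in N$ and $\zeta=f\zeta'$ with $\zeta'$ nonempty, and put $V'=\Psi_{\zeta'}(V)$. By induction $V'_Y=V(E_{Y,\zeta'})$ for all $Y\in\Gamma$. With sums over all $Y_1\cdots Y_r\in E_{X,f}$, and using \eqref{eq:mult},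
\[
\Psi_\zeta(V)_X=V'(E_{X,f})=\sum V'_{Y_1}\cdots V'_{Y_r}=\sum V\bigl(E_{Y_1,\zeta'}\cdots E_{Y_r,\zeta'}\bigr)=V(E_{X,\zeta}).\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:closure}
The following inclusions hold for every tuple $V$.
\begin{itemize}
\item[(a)] $V_{X_1}\cdots V_{X_k}\subseteq\Psi_f(V)_A$ for $f\in I$ and $A\to X_1\cdots X_k$ in $P_f$.
\item[(b)] $\Psi_{\eta_1f}(V)_{X_1}\cdots\Psi_{\eta_kf}(V)_{X_k}\subseteq\Psi_f(V)_A$ for $f\in I_\bot$ and $A\to X_1[\eta_1]\cdots X_k[\eta_k]$ in $P$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is Lemma~\ref{lem:sem} applied to (C1). In (b), Lemma~\ref{lem:compose} and \eqref{eq:mult} show that the left side is the sum of the spaces $V(w)$ over $w\in E_{X_1,\eta_1f}\cdots E_{X_k,\eta_kf}$. By (C2) and Lemma~\ref{lem:sem} each of them lies in $V(E_{A,f})=\Psi_f(V)_A$.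
\end{proof}

\begin{lemma}\label{lem:complete}
If $A\in N$, $\theta\in I^*\bot$, $w\in T^*$ and $A[\theta]\Rightarrow^*w$, then $V(w)\subseteq\Psi_\theta(V)_A$ for every tuple $V$.
\end{lemma}

\begin{proof}
Induction on the number $n$ of steps, for all $A$, $\theta$, $w$ at once. Since $w$ is a terminal word, $n\ge1$. The string $\theta$ is nonempty, which is the purpose of $\bot$; write $\theta=f\theta'$ with $f\in I_\bot$, and put $V'=\Psi_{\theta'}(V)$, so that $\Psi_\theta(V)=\Psi_f(V')$.

The first step leads to a form $X_1[\theta_1]\cdots X_k[\theta_k]$, and we shall see that $\theta_i\in I^*\bot$ in both cases. By Lemma~\ref{lem:basic}(a), $w=w_1\cdots w_k$ with $X_i[\theta_i]\Rightarrow^*w_i$ in fewer than $n$ steps. Then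
\begin{equation}\label{eq:parts}
V(w_i)\subseteq\Psi_{\theta_i}(V)_{X_i}\qquad(1\le i\le k),
\end{equation}
by induction if $X_i\in N$, and because $w_i=X_i$ and both sides equal $V_{X_i}$ if $X_i\in T$.

\emph{First step by $A\to X_1[\eta_1]\cdots X_k[\eta_k]$ in $P$.} Here $\theta_i=\eta_i\theta=\eta_if\theta'\in I^*\bot$, and $\Psi_{\theta_i}(V)=\Psi_{\eta_if}(V')$. By \eqref{eq:parts} and Lemma~\ref{lem:closure}(b) for the tuple $V'$,
\[
V(w)=V(w_1)\cdots V(w_k)\subseteq\Psi_{\eta_1f}(V')_{X_1}\cdots\Psi_{\eta_kf}(V')_{X_k}\subseteq\Psi_f(V')_A.
\]

\emph{First step by $A\to X_1\cdots X_k$ in $P_f$.} Here $f\in I$ because $P_\bot=\emptyset$, so $\theta_i=\theta'\in I^*\bot$ and $\Psi_{\theta_i}(V)=V'$. By \eqref{eq:parts} and Lemma~\ref{lem:closure}(a) for the tuple $V'$,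
\[
V(w)=V(w_1)\cdots V(w_k)\subseteq V'_{X_1}\cdots V'_{X_k}\subseteq\Psi_f(V')_A.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:span}]
Find a good scheme $E$ by Lemma~\ref{lem:search} and output $F_d=E_{S,\bot}$. By (S) and Lemma~\ref{lem:basic}(c), $F_d\subseteq K_{S,\bot}=L(G)$. Let $k$ be a field and $\alpha\colon T^*\to M_d(k)$ a homomorphism. For $w\in L(G)$ we have $S[\bot]\Rightarrow^*w$, so Lemma~\ref{lem:complete} for the tuple $V^\alpha$ and \eqref{eq:alpha} give
\[
k\,\alpha(w)=V^\alpha(w)\subseteq\Psi_\bot(V^\alpha)_S=V^\alpha(E_{S,\bot})=\operatorname{span}_k\alpha(F_d).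
\]
The reverse inclusion of spans follows from $F_d\subseteq L(G)$.
\end{proof}

With Section~\ref{sec:reduction}, this also completes the proof of Theorem~\ref{thm:test}.

\begin{remark}\label{rem:subspaces}
Theorem~\ref{thm:span} concerns only the tuples $V^\alpha$, whose components have dimension at most $1$, but Lemma~\ref{lem:closure} is applied to $V'=\Psi_{\theta'}(V)$, whose components can have larger dimension. This is why $\mathcal R$ has $d^2$ generic matrices for each letter, and one matrix $y_X$ per letter would not do. Let $d=2$ and consider $P=\{S\to A[f],\ C\to a,\ C\to b\}$ and $P_f=\{A\to\varepsilon,\ A\to C,\ A\to CC\}$, so that $L(G)$ consists of the words of length at most $2$ over $\{a,b\}$. The Cayley--Hamilton identity $y_C^2=\operatorname{tr}(y_C)\,y_C-\det(y_C)\cdot1$ would certify $CC\preceq\{\varepsilon,C\}$. The scheme $E_{A,f}=\{\varepsilon,C\}$, $E_{A,\bot}=\emptyset$, $E_{C,f}=E_{C,\bot}=\{a,b\}$, $E_{S,f}=E_{S,\bot}=\{\varepsilon,a,b\}$ would then pass all tests. Its output $\{\varepsilon,a,b\}$ is wrong: if $\alpha(a)=\mathbf e_{12}$ and $\alpha(b)=\mathbf e_{21}$ are matrix units, then $\alpha(ab)=\mathbf e_{11}$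 is not in the span of $1$, $\mathbf e_{12}$, $\mathbf e_{21}$.
\end{remark}

\section{Further consequences}\label{sec:cons}

Throughout this section $G$ is an indexed grammar with terminal alphabet $T$, and $F_d\subseteq L(G)$ is the set given by Theorem~\ref{thm:span}.

\subsection*{Linear functionals}

\begin{corollary}\label{cor:func}
For every field $k$, every homomorphism $\alpha\colon T^*\to M_d(k)$ and every linear functional $\ell$ on $M_d(k)$, the function $\ell\circ\alpha$ vanishes on $L(G)$ if and only if it vanishes on $F_d$.
\end{corollary}

This is equivalent to the equality of spans in Theorem~\ref{thm:span}: a functional vanishes on a set if and only if it vanishes on its span, and two subspaces are equal if and only if the same functionals vanish on them. The functionals $M\mapsto xMz$, with $x$ a row vector and $z$ a column vector, give the special case of the rational series $w\mapsto x\,\alpha(w)\,z$ of rank at most $d$.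

The dependence on $d$ cannot be removed. Let $L(G)$ be infinite and $F\subset L(G)$ finite, and choose $w=a_1\cdots a_m\in L(G)\setminus F$. The characteristic series of $\{w\}$ is rational: for $d=m+1$ and $\alpha(a)=\sum_{i:\,a_i=a}\mathbf e_{i,i+1}$, where the $\mathbf e_{ij}$ are matrix units, the entry $\alpha(u)_{1,m+1}$ is $1$ for $u=w$ and $0$ otherwise, since each letter moves from position $i$ to $i+1$ and must equal $a_i$ to do so. This series vanishes on $F$ but not on $L(G)$.

\subsection*{Word equations in several homomorphisms}

An \emph{anti-homomorphism} $g\colon T^*\to\Delta^*$ is a map with $g(\varepsilon)=\varepsilon$ and $g(ww')=g(w')g(w)$.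

\begin{proposition}\label{prop:eq}
For all $r,t\ge0$ one can effectively construct a finite set $F\subseteq L(G)$ with the following property. For every finite alphabet $\Delta$, all maps $g_1,\dots,g_r,h_1,\dots,h_t\colon T^*\to\Delta^*$ each of which is a homomorphism or an anti-homomorphism, and all $u_0,\dots,u_r,v_0,\dots,v_t\in\Delta^*$, the equation
\[
u_0g_1(w)u_1\cdots g_r(w)u_r=v_0h_1(w)v_1\cdots h_t(w)v_t
\]
holds for all $w\in L(G)$ if and only if it holds for all $w\in F$.
\end{proposition}

\begin{proof}
After applying the embedding $\rho$ of Lemma~\ref{lem:embed}, the left side has degree $r$ in the matrix entries that depend on $w$, and we linearize it with a tensor product. Recall that the entries of the Kronecker product $M_1\otimes\dots\otimes M_r$ of $2\times2$ matrices are exactly the products $(M_1)_{i_1j_1}\cdots(M_r)_{i_rj_r}$, that it has size $2^r$, and that $(M_1\otimes\dots\otimes M_r)(M_1'\otimes\dots\otimes M_r')=M_1M_1'\otimes\dots\otimes M_rM_r'$. The empty product is the $1\times1$ matrix $1$.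

Take $F=F_d$ with $d=2^r+2^t$. Put $\beta_i(w)=\rho(g_i(w))$ if $g_i$ is a homomorphism and $\beta_i(w)=\rho(g_i(w))^{\mathsf T}$ if $g_i$ is an anti-homomorphism. Transposition reverses products, so in both cases $\beta_i\colon T^*\to M_2(\mathbb Q)$ is a homomorphism, and each entry of $\rho(g_i(w))$ is an entry of $\beta_i(w)$ in a position that does not depend on $w$. Define $\gamma_i$ from $h_i$ in the same way. Then
\[
\alpha(w)=\begin{pmatrix}\beta_1(w)\otimes\dots\otimes\beta_r(w)&0\\0&\gamma_1(w)\otimes\dots\otimes\gamma_t(w)\end{pmatrix}
\]
is a homomorphism into $M_d(\mathbb Q)$. The $(a,b)$ entry of the $\rho$-image of the left side is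
\[
\sum_{i_1,j_1,\dots,i_r,j_r}\rho(u_0)_{ai_1}\,\rho(g_1(w))_{i_1j_1}\,\rho(u_1)_{j_1i_2}\cdots\rho(g_r(w))_{i_rj_r}\,\rho(u_r)_{j_rb},
\]
a linear combination of entries of the first diagonal block of $\alpha(w)$ with coefficients independent of $w$. The same formula with $v_i,h_i,t$ in place of $u_i,g_i,r$ expresses the right side through the second block. So the $(a,b)$ entry of the difference of the two $\rho$-images is $\ell_{ab}(\alpha(w))$ for a fixed functional $\ell_{ab}$ on $M_d(\mathbb Q)$. Since $\rho$ is injective, the equation holds for $w$ if and only if all four $\ell_{ab}(\alpha(w))$ vanish, and Corollary~\ref{cor:func} finishes the proof.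
\end{proof}

For example, given $G$ and a homomorphism $g$, it is decidable whether $g(w)$ is a palindrome for all $w\in L(G)$: take $r=t=1$, empty words $u_i,v_i$, $g_1=g$, and let $h_1(w)$ be the reversal of $g(w)$, which is an anti-homomorphism.

\subsection*{Matrices and free groups}

\begin{corollary}\label{cor:groups}
For every field $k$, any two monoid homomorphisms $T^*\to M_d(k)$ that agree on $F_{2d}$ agree on $L(G)$. Any two monoid homomorphisms from $T^*$ into a finitely generated free group that agree on $F_4$ agree on $L(G)$.
\end{corollary}

\begin{proof}
The first statement is Lemma~\ref{lem:block}. For the second we use the classical fact (Sanov) that every finitely generated free group embeds in $SL_2(\mathbb Z)$. Compose both homomorphisms with such an embedding and apply the first statement with $d=2$ and $k=\mathbb Q$.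
\end{proof}

\section{A doubly exponential lower bound}\label{sec:lower}

For context-free grammars, test sets can be found among the words whose length is at most $m^{3n+1}$. An indexed grammar can keep a binary counter on its stack and double the output at each decrement, which forces much longer words.

\begin{proposition}\label{prop:lower}
For each $n\ge1$ there is an indexed grammar with $O(n)$ symbols in total such that every test set for its language contains a word of length $2^{2^n}$.
\end{proposition}

\begin{proof}
Take the terminal $a$, indices $f_0,f_1$, and nonterminals $S$, $D$, $X_1,\dots,X_{n+1}$, $Y_0,\dots,Y_{n-1}$, $R_0,\dots,R_{n-1}$. The set $P$ consists of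
\begin{gather*}
S\to D[f_1^n],\qquad D\to X_1X_1,\qquad X_{n+1}\to a,\\
Y_i\to R_i[f_0]\ \ (0\le i<n),\qquad R_i\to R_{i-1}[f_1]\ \ (1\le i<n),\qquad R_0\to D,
\end{gather*}
and the index productions are $P_{f_0}=\{X_i\to X_{i+1}:1\le i\le n\}$ and $P_{f_1}=\{X_i\to Y_{i-1}:1\le i\le n\}$. There are $4n+3$ productions; the first has $n+2$ symbols and each of the others at most $3$.

Read $\theta=f_{b_0}f_{b_1}\cdots f_{b_{n-1}}$ as the number $v(\theta)=\sum_jb_j2^j$, with the least significant bit on top. We show by induction on $v=v(\theta)$ that $D[\theta]$ derives exactly one terminal word, namely $a^{2^{v+1}}$. Each of $X_1,\dots,X_n$ has no production in $P$ and exactly one index production for each index, and every other nonterminal has exactly one production in $P$ and no index production. So at most one production applies to any letter, and all steps displayed below are forced. The first is $D[\theta]\Rightarrow X_1[\theta]X_1[\theta]$, and by Lemma~\ref{lem:basic}(a) it suffices to show that $X_1[\theta]$ derives exactly the word $a^{2^v}$.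

If $v=0$, then $X_1[f_0^n]\Rightarrow X_2[f_0^{n-1}]\Rightarrow\dots\Rightarrow X_{n+1}\Rightarrow a$. If $v>0$, write $\theta=f_0^{i-1}f_1\theta'$ with $1\le i\le n$. Then
\[
X_1[f_0^{i-1}f_1\theta']\Rightarrow^*X_i[f_1\theta']\Rightarrow Y_{i-1}[\theta']\Rightarrow R_{i-1}[f_0\theta']\Rightarrow^*R_0[f_1^{i-1}f_0\theta']\Rightarrow D[f_1^{i-1}f_0\theta'].
\]
The new string has length $n$. Its top $i$ bits contribute $1+2+\dots+2^{i-2}=2^{i-1}-1$ in place of $2^{i-1}$, so its value is $v-1$. By induction $X_1[\theta]$ derives exactly $a^{2^v}$.

Since $v(f_1^n)=2^n-1$, the language is $\{a^{2^{2^n}}\}$. The empty set is not a test set for it: the homomorphisms $a\mapsto a$ and $a\mapsto\varepsilon$ agree on $\emptyset$ and differ on $a^{2^{2^n}}$. The only other subset of the language is the language itself.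
\end{proof}

These grammars have $3n+3$ nonterminals and right sides with at most $n+1$ symbols, indices included, so the context-free bound would read $(n+1)^{9n+10}=2^{O(n\log n)}$. More generally, for any polynomial $\pi$ and constant $c$ we have $2^{\pi(cn)}<2^{2^n}$ for large $n$. Hence no singly exponential analogue of the bound $m^{3n+1}$ holds for indexed grammars.

\begin{thebibliography}{1}

\bibitem{hom}
\emph{Homomorphisms: Decidability, Equality and Test Sets},
\texttt{https://cs.uwaterloo.ca/research/tr/1980/CS-80-02.pdf}.

\end{thebibliography}
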